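# Two-sided testers for monotone graph properties: a query bound that does not see the property

## Monotone properties, distance, testers, blow-ups

All graphs are finite and simple. A *graph property* is a set of graphs closed under isomorphism.

**Definition (monotone property).** A graph property $\mathcal P$ is *monotone* if it is closed under removal of edges and vertices. Equivalently, every subgraph of a member is a member. For a family $\mathcal F$ of graphs, a graph is *$\mathcal F$-free* if it contains no member of $\mathcal F$ as a (not necessarily induced) subgraph; $\mathcal F$-freeness is monotone.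

*Example.* For $L\ge 3$ let $\mathcal P_L$ be the property of containing no odd cycle of length at least $L$. Every graph on fewer than $L$ vertices is in $\mathcal P_L$, even a complete one, and every bipartite graph is in $\mathcal P_L$. This will be our running example.

**Definition (distance).** A graph on $n$ vertices is *$\epsilon$-far* from $\mathcal P$ if at least $\epsilon n^2$ edges must be added or removed to turn it into a graph satisfying $\mathcal P$.

For monotone $\mathcal P$ only deletions matter: if some changes lead from $G$ to $G'\in\mathcal P$, then the deletions alone lead to a subgraph of $G'$, which is in $\mathcal P$. If $\mathcal P$ has no member on $n$ vertices, every $n$-vertex graph is $\epsilon$-far.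

*Example.* For even $n$, a largest bipartite subgraph of $K_n$ has $n^2/4$ edges, so one must delete $\frac{n(n-1)}2-\frac{n^2}4=\frac{n^2}4-\frac n2$ edges. Thus $K_n$ is $\epsilon$-far from bipartite exactly when $\epsilon\le\frac14-\frac1{2n}$.

**Definition (tester).** We work in the dense (adjacency-matrix) model: an algorithm may query whether a given pair of vertices is an edge. An *$\epsilon$-tester* for $\mathcal P$ on $n$-vertex graphs is a randomized algorithm that, given query access to an $n$-vertex graph $G$, distinguishes between $G\in\mathcal P$ and $G$ being $\epsilon$-far from $\mathcal P$. It has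

- *one-sided error* if it accepts every graph in $\mathcal P$ with probability $1$ and rejects every $\epsilon$-far graph with probability at least $2/3$;
- *two-sided error* if it accepts every graph in $\mathcal P$ with probability at least $2/3$ and rejects every $\epsilon$-far graph with probability at least $2/3$.

Its *query complexity* is the maximum number of queries it makes, over all $n$-vertex inputs and all outcomes of its randomness.

*Example.* Let $\mathcal P$ be the property of having no edges. Query $\lceil 1/\epsilon\rceil$ independent random pairs and reject if an edge is seen. Edgeless graphs are always accepted. A graph with at least $\epsilon n^2$ edges has a random pair adjacent with probability at least $2\epsilon$, so it is accepted with probability at most $(1-2\epsilon)^{1/\epsilon}\le e^{-2}<\frac13$. The error is one-sided.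

**Definition (homomorphism, blow-up).** A homomorphism $G\to R$ is a map $V(G)\to V(R)$ sending edges to edges; $\hom(R,G)$ is the number of homomorphisms $R\to G$. The *$s$-blow-up* $R(s)$ is obtained by replacing each vertex of $R$ by an independent set of size $s$ and each edge by a complete bipartite graph.

A graph $G$ on $n$ vertices is homomorphic to $R$ if and only if it is isomorphic to a subgraph of $R(n)$: the fibers of a homomorphism have at most $n$ vertices, and conversely $R(n)\to R$.

*Example.* Let $C_c$ be a cycle of odd length $c$ with vertices $1,\dots,c$, and let $A_1,\dots,A_c$ be the classes of $C_c(s)$. For $0\le j\le s-1$ go back and forth between $A_1$ and $A_2$ using $j+1$ different vertices of each, then through one vertex of each of $A_3,\dots,A_c$, and close up. This is a cycle of length $2(j+1)+(c-2)=c+2j$. So $C_c(s)$ contains odd cycles of lengths $c,c+2,\dots,c+2(s-1)$.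

**Definition (the loss $D_R$).** Let $G$ have vertex set $V$, $|V|=n$, and adjacency matrix $A$ (zero diagonal). For a graph $R$ on $[k]$ let $N_R=\{(i,j)\in[k]^2: ij\notin E(R)\}$, which includes all $(i,i)$, and
$$D_R(G)=\min_{\varphi:V\to[k]}\ \frac1{n^2}\sum_{x,y:\,(\varphi(x),\varphi(y))\in N_R}A(x,y).\tag{1}$$
Each edge is counted twice in the sum, so $\frac12D_R(G)n^2$ is the least number of edges whose deletion makes $G$ homomorphic to $R$.

*Example.* By the computation above, $D_{K_2}(K_n)=\frac12-\frac1n$ for even $n$.

## Query lower bounds that hold for all large $n$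

The two theorems below are due to Alon and Shapira, and the conjecture comes from "Every Monotone Graph Property is Testable", http://www.math.tau.ac.il/~nogaa/PDFS/monotone1.pdf.

**Theorem 1 (Alon–Shapira).** Every monotone graph property has a one-sided error $\epsilon$-tester whose query complexity depends only on $\epsilon$ (and on the property), not on $n$.

**Theorem 2 (Alon–Shapira).** For every monotone non-increasing $Q:(0,1)\to\mathbb N$ there is a monotone property $\mathcal P$ (which can be taken to be $\mathcal F$-freeness for a suitable family $\mathcal F$ of odd cycles) and an infinite set $E\subset(0,1)$ accumulating at $0$ such that for each $\epsilon\in E$ there is $N(\epsilon)$ such that for every $n\ge N(\epsilon)$, every *one-sided* error $\epsilon$-tester for $\mathcal P$ on $n$-vertex graphs has query complexity at least $Q(\epsilon)$.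

So with one-sided error the dependence on the property is unavoidable. The authors conjecture that Theorem 2 extends to two-sided error.

**Problem.** Prove or disprove: for every monotone non-increasing $Q:(0,1)\to\mathbb N$ there are a monotone property $\mathcal P$ and an infinite set $E\subset(0,1)$ accumulating at $0$ such that for each $\epsilon\in E$ there is an integer $N(\epsilon)$ (depending only on $\epsilon,Q,\mathcal P$) such that for every $n\ge N(\epsilon)$, every *two-sided* error $\epsilon$-tester for $\mathcal P$ on $n$-vertex graphs has query complexity at least $Q(\epsilon)$.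

The statement is false. Put $\mathrm{twr}(1)=2$ and $\mathrm{twr}(h+1)=2^{\mathrm{twr}(h)}$.

**Theorem A.** For every monotone property $\mathcal P$ and every $\epsilon\in(0,1)$ there is $N_0=N_0(\mathcal P,\epsilon)$ such that for every $n\ge N_0$ there is a two-sided error $\epsilon$-tester for $\mathcal P$ on $n$-vertex graphs making at most $\mathrm{twr}(\lfloor 53/\epsilon\rfloor)$ queries.

**Corollary (disproof).** Let $Q(\epsilon)=\mathrm{twr}(\lfloor 53/\epsilon\rfloor)+1$, which is monotone non-increasing. For every monotone $\mathcal P$, every $\epsilon\in(0,1)$ and all $n\ge N_0(\mathcal P,\epsilon)$ there is a two-sided $\epsilon$-tester with fewer than $Q(\epsilon)$ queries. So no $\mathcal P$ and no nonempty $E$ satisfy the statement for this $Q$, even if "every $n\ge N(\epsilon)$" is weakened to "infinitely many $n$".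

Two further results show what remains true.

**Theorem B (the threshold $N_0$ must depend on $\mathcal P$).** For every $Q:(0,1)\to\mathbb N$ there are a monotone $\mathcal P$, a sequence $\epsilon_j\to0$ and pairwise disjoint intervals $[a_j,b_j]$ with $b_j=\lfloor e^{\epsilon_ja_j/3}\rfloor>a_j$, such that for every $j$ and every $n\in[a_j,b_j]$ every two-sided $\epsilon_j$-tester for $\mathcal P$ on $n$-vertex graphs makes at least $Q(\epsilon_j)$ queries. (So the conjecture is true for the complexity maximized over all $n$.)

**Theorem C (a range where the statement is true).** Let $\alpha:(0,1)\to(0,\infty)$ with $\alpha(\epsilon)\to0$ as $\epsilon\to0$. The statement in the Problem holds for every $Q$ with $Q(\epsilon)\le2^{\epsilon^{-\alpha(\epsilon)}}$ for all small $\epsilon$. Also, for $k\ge40$, $\epsilon=1/(3k^2)$ and all large $n$, every two-sided $\epsilon$-tester for $K_k$-freeness makes at least $2^{(k-1)/4}$ queries. So the universal bound in Theorem A cannot be improved below $2^{\Omega(\epsilon^{-1/2})}$.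

We do not determine the exact threshold between $2^{\epsilon^{-o(1)}}$ and $\mathrm{twr}(O(1/\epsilon))$.

## Colorability, and graphs without long odd cycles

**No large members.** Let $\mathcal P$ consist of all graphs on fewer than $m$ vertices. For $n\ge m$ the tester that always rejects, with no queries, is correct. The number $m$ enters only through how large $n$ must be.

**$k$-colorability.** Here $\mathcal P=\{G:G\to K_k\}$, and $G$ is $\epsilon$-far exactly when $D_{K_k}(G)\ge2\epsilon$. For a uniformly random $\varphi:V\to[k]$ the expected loss in (1) is $\frac1k\cdot\frac{2e(G)}{n^2}<\frac1k$. So if $k\ge\frac1{2\epsilon}$, no graph is $\epsilon$-far and nothing needs to be queried. If $k<\frac1{2\epsilon}$, it is enough to decide whether $D_{K_k}(G)$ is $0$ or at least $2\epsilon$. We shall see (Lemma 5) that $D_R(G)$ can be estimated from a random sample whose size depends only on $|V(R)|$ and the accuracy. Hence for this family of properties there is a bound depending on $\epsilon$ alone.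

**$\mathcal P_L$ with one-sided error.** We claim that at $\epsilon=\frac18$ and large $n$ one needs at least $L/2$ queries. First, $K_n$ is $\frac18$-far from $\mathcal P_L$. Indeed $\binom n3\ge\frac{n^3}6-\frac{n^2}2$, and deleting fewer than $n^2/8$ edges destroys fewer than $n^3/8$ triangles. So at least $\frac{n^3}{24}-\frac{n^2}2\ge\frac{n^3}{48}$ triangles remain when $n\ge24$, that is, at least $n^3/8$ homomorphisms from $K_3$. Lemma 3 below then gives, for any $s$ and all large $n$, a copy of $K_3(s)$, which has an odd cycle of length $3+2(s-1)\ge L$ once $s$ is large.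

Now let a one-sided tester make $q<L/2$ queries. On input $K_n$, the queried pairs form a graph $\Gamma$ on $[n]$ with fewer than $L$ non-isolated vertices, so $\Gamma\in\mathcal P_L$. With the same random choices, the tester behaves on $\Gamma$ exactly as on $K_n$. There are finitely many possible $\Gamma$, and each is rejected with probability $0$. So $K_n$ is rejected with probability $0$, a contradiction.

This is where the natural approach to a property-independent bound stops. That approach samples vertices and looks for a forbidden subgraph, and the example says that a tester relying on witnesses must see about $L$ vertices, where $L$ is a parameter of $\mathcal P$ that $\epsilon$ does not control.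

**$\mathcal P_L$ with two-sided error.** Ask instead: for which $R$ are *all* blow-ups $R(s)$ in $\mathcal P_L$? If $R$ is bipartite, so is $R(s)$. If $R$ contains an odd cycle $C_c$, then $R(s)\supseteq C_c(s)$ has an odd cycle of length $c+2(s-1)$, and $R(s)\notin\mathcal P_L$ for large $s$. The answer is therefore "the bipartite $R$", and $L$ has disappeared. This suggests a tester for $\mathcal P_L$ that estimates the distance to bipartiteness and ignores $L$. It must fail for $n<L$, where $K_n\in\mathcal P_L$, so $n$ must be large in terms of $\mathcal P$.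

## The class $\mathcal R$ of graphs all of whose blow-ups lie in $\mathcal P$

For an integer $K$ let
$$\mathcal R=\{R\text{ a graph on }[k],\ 1\le k\le K:\ R(s')\in\mathcal P\text{ for all }s'\ge1\}.\tag{2}$$

The plan is to take a random sample $H$ of $G$ and accept if and only if some $R\in\mathcal R$ has $D_R(H)\le\frac32\epsilon$. Three facts are needed.

1. If $G$ is $\epsilon$-far, then $D_R(G)\ge2\epsilon$ for all $R\in\mathcal R$. This is easy: otherwise fewer than $\epsilon n^2$ deletions make $G$ a subgraph of $R(n)\in\mathcal P$.
2. If $G\in\mathcal P$ and $n$ is large, some $R\in\mathcal R$ has $D_R(G)\le\epsilon$. For this we find a graph $R$ with at most $K=K(\epsilon)$ vertices such that $D_R(G)\le\epsilon$ *and* $\hom(R,G)\ge\rho(\epsilon)n^k$ (Lemma 2). A positive density of copies of $R$ forces $R(s)\subseteq G$ for large $n$ (Lemma 3). So if $R(s)\notin\mathcal P$ for some $s$, then $G\notin\mathcal P$. Only the size of $n$ depends on $\mathcal P$.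
3. The quantities $D_R(H)$ and $D_R(G)$ are close, for all $R$ on at most $K$ vertices, with a sample size depending only on $K$ and $\epsilon$ (Lemma 5).

We use the following standard tools. *McDiarmid's inequality*: if $Z_1,\dots,Z_N$ are independent and $F(Z_1,\dots,Z_N)$ changes by at most $c_i$ when only $Z_i$ changes, then $\Pr[F\ge\mathbb EF+t]\le\exp(-2t^2/\sum c_i^2)$, and likewise for the lower tail. *Chernoff's bound* in the form $\Pr[\mathrm{Bin}(M,\frac12)\le M/4]\le e^{-M/16}$. Total variation distance is $d_{TV}(\mu,\nu)=\frac12\sum_F|\mu(F)-\nu(F)|$.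

## Weak regularity, and why one partition is not enough

For a partition $\mathcal Q=\{V_a\}$ of $V$ into nonempty parts let $w_a=|V_a|/n$, let $d_{ab}$ be the average of $A$ on $V_a\times V_b$, and let $A_{\mathcal Q}(x,y)=d_{ab}$ for $(x,y)\in V_a\times V_b$. For a matrix $B$ put $B(X,Y)=\sum_{x\in X,y\in Y}B(x,y)$.

*Example.* Let $G=K_{n/2,n/2}$. For $\mathcal Q=\{V\}$ we have $A_{\mathcal Q}\equiv\frac12$, and taking $X=Y$ to be one side gives $(A-A_{\mathcal Q})(X,X)=-n^2/8$. For the bipartition, $A_{\mathcal Q}=A$.

**Lemma 1 (Frieze–Kannan).** Let $\mathcal Q_0$ be a partition of $V$ into $k$ parts and $\gamma\in(0,1)$. There is a refinement $\mathcal Q$ with at most $k\,4^{1/\gamma^2}$ parts such that $|(A-A_{\mathcal Q})(X,Y)|\le\gamma n^2$ for all $X,Y\subseteq V$.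

*Proof.* We refine along violating sets and watch the energy $n^{-2}\sum_{x,y}A_{\mathcal Q}(x,y)^2\in[0,1]$. Start with $\mathcal Q=\mathcal Q_0$. If $X,Y$ violate the conclusion, let $\mathcal Q'$ be the common refinement of $\mathcal Q$ with $X$ and $Y$, so that each part splits into at most $4$. Since $X$ and $Y$ are unions of parts of $\mathcal Q'$, the matrices $A$ and $A_{\mathcal Q'}$ have the same sum on $X\times Y$. By Cauchy–Schwarz,
$$\gamma n^2<|(A_{\mathcal Q'}-A_{\mathcal Q})(X,Y)|\le n\Big(\sum_{x,y}(A_{\mathcal Q'}-A_{\mathcal Q})^2\Big)^{1/2}.$$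
On each block of $\mathcal Q$ the matrix $A_{\mathcal Q'}$ has average $A_{\mathcal Q}$, so $A_{\mathcal Q'}-A_{\mathcal Q}\perp A_{\mathcal Q}$ and $\sum A_{\mathcal Q'}^2-\sum A_{\mathcal Q}^2=\sum(A_{\mathcal Q'}-A_{\mathcal Q})^2>\gamma^2n^2$. The energy grows by more than $\gamma^2$ in each step, so there are at most $1/\gamma^2$ steps. $\square$

Here is the first attempt at fact 2. Take one partition from Lemma 1 and let $R$ have the edges $ab$ with $d_{ab}\ge\eta$. Then $D_R(G)$ is small, but counting copies of $R$ fails. The conclusion $|(A-A_{\mathcal Q})(X,Y)|\le\gamma n^2$ says nothing about $X\subseteq V_a$, $Y\subseteq V_b$ unless $\gamma<w_aw_b$, which is typically about $1/k^2$. So $\gamma$ must be small in terms of $k$, while the bound on $k$ in Lemma 1 is exponential in $1/\gamma^2$. This is circular.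

The cure is to use two partitions: a coarse one $\mathcal Q$ with $k$ parts, on which $R$ lives, and a refinement with error $\gamma$ tiny in terms of $k$, used for counting. The price is that the fine densities inside a pair $(V_a,V_b)$ may differ from $d_{ab}$, and this can destroy all copies of $R$.

*Example.* Split $V$ into $V_1,V_2,V_3$ of size $n/3$ and each $V_a$ into equal halves $V_a',V_a''$. Join completely $V_1'$–$V_2'$, $V_1''$–$V_2''$, $V_2'$–$V_3'$, $V_2''$–$V_3''$, $V_3'$–$V_1''$, $V_3''$–$V_1'$. All three densities are $\frac12$, but there is no triangle: starting in $V_1'$ one must continue to $V_2'$, then to $V_3'$, which is not joined to $V_1'$, and similarly from $V_1''$. The fine densities here are all $0$ or $1$.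

So we iterate the refinement until a step in which the fine densities rarely drop below half of the coarse ones. To measure this we use $f(x)=x\ln x$.

*Remark (why not $x^2$).* Let $U$ be the fine density at a random point of $V_a\times V_b$, with mean $d$, and $p=\Pr[U<d/2]$. A variance argument gives only $\mathrm{Var}\,U\ge pd^2/4$. What we shall have to pay for is $dp\le4\,\mathrm{Var}(U)/d$, and for $d$ near $\eta=\epsilon/4$ this needs increments of order $\epsilon^2$, hence about $\epsilon^{-2}$ refinement steps. With $x\ln x$ the increment is at least $dp/7$, so about $\epsilon^{-1}$ steps suffice.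

## A bounded graph $R$ with small loss and many copies

For $\epsilon\in(0,1)$ put
$$K=K(\epsilon)=\mathrm{twr}(\lfloor51/\epsilon\rfloor),\qquad \rho(\epsilon)=\tfrac12\Big(\frac{\epsilon}{16K}\Big)^{K}\Big(\frac{\epsilon}{16}\Big)^{K^2/2}>0.$$

**Lemma 2.** Every graph $G$ on $n\ge\lceil16/\epsilon\rceil$ vertices admits a graph $R$ on $[k]$, $2\le k\le K(\epsilon)$, with $D_R(G)\le\epsilon$ and $\hom(R,G)\ge\rho(\epsilon)n^k$.

*Proof.* Put $k_0=\lceil16/\epsilon\rceil$, $\beta=\epsilon/16$, $\eta=\epsilon/4$, $\tau=\epsilon/28$, $m=\lceil1/(e\tau)\rceil$.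

**Step 1: a chain of partitions with bounded numbers of parts.** Let $\mathcal Q_0$ be an equipartition into $k_0$ parts. Given $\mathcal Q_i$ with $k_i$ parts, let $\mathcal Q_{i+1}$ be the refinement from Lemma 1 with $\gamma_i=k_i^{-k_i^2}$. All $k_i\ge k_0\ge16$. Writing $k=k_i$, we have $k_{i+1}\le k\,4^{k^{2k^2}}$. Since $\log_2k\le k$ we have $k^{2k^2}\le2^{2k^3}$, so
$$\log_2k_{i+1}\le\log_2k+2\cdot2^{2k^3}\le2^{2k^3+2}\le2^{2^k}.$$
The last inequality is $2k^3+2\le2^k$ for $k\ge12$: at $k=12$ it reads $3458\le4096$, and increasing $k$ by $1$ doubles the right side while the left side grows by a factor less than $(13/12)^3<2$. So $k_{i+1}\le2^{2^{2^{k_i}}}$. As $k_0\le\mathrm{twr}(k_0)$, induction gives $k_i\le\mathrm{twr}(k_0+3i)$. For $i\le m$ this is at most $\mathrm{twr}(k_0+3m)\le K$, because the integer $k_0+3m$ satisfies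
$$k_0+3m\le\frac{16}\epsilon+1+\frac{84}{e\epsilon}+3\le\frac{46.91}{\epsilon}+4\le\frac{51}\epsilon .$$

**Step 2: a level at which the entropy hardly moves.** Let $f(x)=x\ln x$, $f(0)=0$. On $[0,1]$ it takes values in $[-1/e,0]$, so $\Phi(\mathcal Q)=n^{-2}\sum_{x,y}f(A_{\mathcal Q}(x,y))\in[-1/e,0]$. The $m$ increments $\Phi(\mathcal Q_{i+1})-\Phi(\mathcal Q_i)$, $0\le i<m$, sum to at most $1/e$. Hence some $i<m$ has increment at most $1/(em)\le\tau$. Fix this $i$. Write $\mathcal Q=\mathcal Q_i=\{V_1,\dots,V_k\}$, $\gamma=k^{-k^2}$, $U=A_{\mathcal Q_{i+1}}$, and use $w_a,d_{ab}$ for $\mathcal Q$. Thus $|(A-U)(X,Y)|\le\gamma n^2$ for all $X,Y$. Choose independent uniform $x_a\in V_a$, $a\in[k]$, and for $a\ne b$ let $p_{ab}=\Pr[U(x_a,x_b)<d_{ab}/2]$.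

**Step 3: fine densities rarely drop to half.** We claim
$$\sum_{a\ne b,\ d_{ab}>0}w_aw_bd_{ab}\,p_{ab}\le7\tau.\tag{3}$$
For $(x,y)$ uniform in $V_a\times V_b$, the variable $U=U(x,y)$ has mean $d=d_{ab}$. If $d>0$, then
$$\mathbb Ef(U)-f(d)=\mathbb E[U\ln U]-\mathbb E[U]\ln d=\mathbb E[U\ln(U/d)]=d\,\mathbb E\,h(U/d),\qquad h(y)=y\ln y-y+1,$$
where $h(0)=1$ and the last equality uses $\mathbb E[U/d-1]=0$. Since $h'(y)=\ln y$, $h$ is decreasing on $[0,1]$ with minimum $h(1)=0$, so $h\ge0$. Moreover $h(\frac12)=(1-\ln2)/2>\frac17$. So if $a\ne b$, then $\mathbb Ef(U)-f(d)\ge d_{ab}p_{ab}/7$. If $d=0$, then $U=0$ on the block and the difference is $0$. Finally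
$$\Phi(\mathcal Q_{i+1})-\Phi(\mathcal Q_i)=\sum_{a,b}w_aw_b\big(\mathbb Ef(U)-f(d_{ab})\big)\le\tau,$$
and all terms are nonnegative. This gives (3).

**Step 4: a random graph $R(x)$ with small loss.** Requiring $U(x_a,x_b)\ge d_{ab}/2$ for all dense pairs at once would need $p_{ab}$ to be about $1/k^2$. Instead we draw the $x_a$ first and drop the pairs that went wrong. Call $a$ *big* if $w_a\ge\beta/k$. Let $R(x)$ be the graph on $[k]$ whose edges are the $ab$ ($a\ne b$, both big) with $d_{ab}\ge\eta$ and $U(x_a,x_b)\ge d_{ab}/2$. Use $\varphi(y)=a$ for $y\in V_a$ in (1). Then $D_{R(x)}(G)$ is at most the sum of $w_aw_bd_{ab}$ over ordered non-edges $(a,b)$, which is at most the sum of the following.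

- Pairs $a=b$: $\sum_aw_a^2\le\max_aw_a\le2/k_0\le\epsilon/8$. (Parts of $\mathcal Q_0$ have size at most $\lceil n/k_0\rceil\le2n/k_0$, and $\mathcal Q$ refines $\mathcal Q_0$.)
- Pairs with a non-big member: at most $2k\cdot\beta/k=\epsilon/8$.
- Pairs with $d_{ab}<\eta$: at most $\eta=\epsilon/4$.
- $L(x)=\sum_{a\ne b,\ d_{ab}\ge\eta}w_aw_bd_{ab}\mathbf 1[U(x_a,x_b)<d_{ab}/2]$.

By (3), $\mathbb E\,L\le7\tau=\epsilon/4$. By Markov, $L\le\epsilon/2$ with probability at least $\frac12$, and then $D_{R(x)}(G)\le\frac\epsilon8+\frac\epsilon8+\frac\epsilon4+\frac\epsilon2=\epsilon$.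

**Step 5: fixing $R$.** There are at most $2^{k(k-1)/2}$ possible values of $R(x)$. So there is a *fixed* $R$ with $D_R(G)\le\epsilon$ and $\Pr[R(x)=R]\ge\frac12\,2^{-k(k-1)/2}\ge2^{-k^2/2}$ (as $k\ge2$). When $R(x)=R$, each factor $U(x_a,x_b)$ with $ab\in E(R)$ is at least $\eta/2$, so the product is at least $(\eta/2)^{k^2/2}$. Hence
$$\mathbb E\prod_{ab\in E(R)}U(x_a,x_b)\ge2^{-k^2/2}\Big(\frac\eta2\Big)^{k^2/2}=\Big(\frac\eta4\Big)^{k^2/2}=\beta^{k^2/2}.$$

**Step 6: replacing $U$ by $A$.** We pass from the fine densities to true edges one edge of $R$ at a time. In the step for the edge $ab$ we compare two products that differ only in the factor at $ab$, the other factors being values of $A$ or $U$ in $[0,1]$. Fix all $x_c$, $c\ne a,b$. The difference is then a constant in $[0,1]$ times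
$$\mathbb E_{x_a,x_b}\big[(A-U)(x_a,x_b)\,g(x_a)\,g'(x_b)\big],$$
where $g$ collects the factors at edges $ac$ and $g'$ those at edges $bc$, both with values in $[0,1]$. This is linear in each value $g(x)$ and each value $g'(y)$, so its extremes occur when $g,g'$ are indicators of sets $X\subseteq V_a$, $Y\subseteq V_b$. Then it equals $(A-U)(X,Y)/(|V_a||V_b|)$, which is at most $\gamma n^2/(|V_a||V_b|)\le\gamma k^2/\beta^2$ in absolute value, because $a,b$ are big. Over at most $k^2/2$ edges the total error is at most
$$\frac{k^2}2\cdot\frac{\gamma k^2}{\beta^2}\le\frac12\beta^{k^2/2}.$$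
This inequality is equivalent to $k^4k^{-k^2}\le\beta^{2+k^2/2}$. Now $\beta\ge1/k$ because $k\ge k_0\ge16/\epsilon$, so $\beta^{2+k^2/2}\ge k^{-2-k^2/2}$, and $k^{4-k^2}\le k^{-2-k^2/2}$ because $k^2/2\ge6$. Hence $\mathbb E\prod_{ab\in E(R)}A(x_a,x_b)\ge\frac12\beta^{k^2/2}$.

**Step 7: counting homomorphisms.** The product of the $A(x_a,x_b)$ is $1$ exactly when $a\mapsto x_a$ is a homomorphism. Non-big indices are isolated in $R$ and can be mapped anywhere in $V$; big ones range over sets of size at least $\beta n/k$. Therefore
$$\hom(R,G)\ge n^k\Big(\frac\beta k\Big)^k\cdot\frac12\beta^{k^2/2}\ge\rho(\epsilon)n^k,$$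
using $k\le K$ and $\beta<1$. $\square$

## Positive density forces blow-ups

We quote P. Erdős, *On extremal problems of graphs and generalized graphs*, Israel J. Math. 2 (1964): for fixed $k,t$, every $k$-graph on $N'$ vertices with at least $N'^{\,k-t^{1-k}}$ edges, $N'$ large, contains the complete $k$-partite $k$-graph with parts of size $t$.

**Lemma 3.** For all $k\ge2$, $s\ge1$, $\rho>0$ there is $N$ such that if $|V(R)|=k$, $n\ge N$ and $\hom(R,G)\ge\rho n^k$, then $G\supseteq R(s)$.

*Proof.* We turn homomorphisms into hyperedges. Take $k$ disjoint copies of $V(G)$ and the $k$-partite $k$-graph of all $(v_1,\dots,v_k)$ ($v_i$ in the $i$th copy) that are homomorphisms $R\to G$. It has $kn$ vertices and at least $\rho n^k$ edges. Since $\rho n^k\ge(kn)^{k-t^{1-k}}$ for large $n$, Erdős's theorem with $t=\max(2,ks)$ gives a complete $k$-partite $k$-graph with parts of size $t$.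

Two vertices $u,u'$ in the same part of it are exchangeable: some $w_2,\dots,w_k$ make both $\{u,w_2,\dots,w_k\}$ and $\{u',w_2,\dots,w_k\}$ edges. Each edge meets each copy of $V(G)$ exactly once, so $u,u'$ both lie in the one copy that the $w$'s miss. Hence the parts lie in different copies and give $t$-sets $A_1,\dots,A_k\subseteq V(G)$ such that every choice of $v_i\in A_i$ is a homomorphism. So $A_i,A_j$ are completely joined whenever $ij\in E(R)$. The $A_i$ may overlap, but since $t\ge ks$ we can greedily choose disjoint $B_i\subseteq A_i$ with $|B_i|=s$. They span a copy of $R(s)$. $\square$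

## Estimating $D_R$ from a random sample

To compare $D_R(H)$ with $D_R(G)$ we must know that a matrix $C$ with small sums over all rectangles $X\times Y$ keeps this feature when restricted to a random sample.

**Lemma 4.** Let $C:V\times V\to[-1,1]$ with $C(X,Y)\le\gamma n^2$ for all $X,Y\subseteq V$, where $\gamma\ge0$. Let $x_1,\dots,x_s$ be i.i.d. uniform in $V$ and $M=\max_{I,J\subseteq[s]}s^{-2}\sum_{i\in I,j\in J}C(x_i,x_j)\ (\ge0)$. For every integer $q\ge1$ and $\lambda>0$,
$$\mathbb EM\le\gamma+\lambda+4^qe^{-\lambda^2s/8}+\frac{4q+1}s+\frac2{\sqrt q}.$$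

*Proof.* A union bound over all $4^s$ pairs $(I,J)$ is too expensive: the failure probability available is only $e^{-\lambda^2s/8}$. The idea is that near-optimal $I,J$ can be read off from only $2q$ of the sample points, so that only $4^q$ pairs compete. Write $c_{ij}=C(x_i,x_j)$, $c(I,J)=\sum_{I\times J}c_{ij}$ and $c(i,J)=c(\{i\},J)$.

**Step 1: guessing $I$ from a few columns.** Fix the sample. Let $T=(t_1,\dots,t_q)$ be i.i.d. uniform in $[s]$. For $J\subseteq[s]$ the estimator $\hat c(i,J)=\frac sq\sum_{l:\,t_l\in J}c_{it_l}$ has mean $c(i,J)$ and variance at most $\frac{s^2}{q^2}\cdot q=s^2/q$. Let $\hat I=\{i:\hat c(i,J)>0\}$. Then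
$$\max_Ic(I,J)=\sum_ic(i,J)^+\le c(\hat I,J)+\sum_i|c(i,J)-\hat c(i,J)|.$$
Indeed, an index $i$ contributes differently to the two sums only if $c(i,J)>0\ge\hat c(i,J)$ or $c(i,J)\le0<\hat c(i,J)$, and in both cases $|c(i,J)|\le|c(i,J)-\hat c(i,J)|$. Taking expectations, with $\mathbb E|c-\hat c|\le s/\sqrt q$ for each $i$,
$$\max_Ic(I,J)\le\mathbb E_Tc(\hat I,J)+s^2/\sqrt q.$$
Here $\hat I=I_{T,L}:=\{i:\sum_{l\in L}c_{it_l}>0\}$ with $L=\{l:t_l\in J\}$, so
$$\max_{I,J}c(I,J)\le\mathbb E_T\max_{L\subseteq[q]}\max_Jc(I_{T,L},J)+s^2/\sqrt q.$$

**Step 2: guessing $J$ from a few rows.** The same argument in the second coordinate, with an independent $T'=(t'_1,\dots,t'_q)$ and $J_{T',L'}=\{j:\sum_{l\in L'}c_{t'_lj}>0\}$, gives $\max_Jc(I,J)\le\mathbb E_{T'}\max_{L'}c(I,J_{T',L'})+s^2/\sqrt q$ for every $I$. Use it for $I=I_{T,L}$: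
$$s^2M\le\mathbb E_{T,T'}\max_{L,L'\subseteq[q]}c(I_{T,L},J_{T',L'})+2s^2/\sqrt q.$$

**Step 3: averaging over the sample.** Fix $T,T'$, let $W\subseteq[s]$ be the set of their entries, $|W|\le2q$, and condition on $x_u$, $u\in W$. Then $i\in I_{T,L}$ if and only if $x_i\in X_L:=\{v:\sum_{l\in L}C(v,x_{t_l})>0\}$, a fixed set, and likewise $j\in J_{T',L'}$ if and only if $x_j\in Y_{L'}$ for a fixed set $Y_{L'}$. Pairs $(i,j)$ meeting $W$ contribute at most $4qs$ to $c(I_{T,L},J_{T',L'})$, and diagonal pairs at most $s$. The rest is
$$F_{L,L'}=\sum_{i\ne j,\ i,j\notin W}C(x_i,x_j)\mathbf 1_{X_L}(x_i)\mathbf 1_{Y_{L'}}(x_j).$$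
Each term has mean $C(X_L,Y_{L'})/n^2\le\gamma$, so $\mathbb EF_{L,L'}\le\gamma s^2$. Changing one $x_i$ affects at most $2s$ terms by at most $2$ each, so $F_{L,L'}$ changes by at most $4s$. By McDiarmid,
$$\Pr[F_{L,L'}\ge(\gamma+\lambda)s^2]\le\exp\Big(-\frac{2\lambda^2s^4}{s\cdot16s^2}\Big)=e^{-\lambda^2s/8}.$$
Since $F_{L,L'}\le s^2$, a union bound over the $4^q$ pairs $(L,L')$ gives $\mathbb E\max_{L,L'}F_{L,L'}\le(\gamma+\lambda+4^qe^{-\lambda^2s/8})s^2$. Collect the terms and divide by $s^2$. $\square$

For $\epsilon\in(0,1)$ with $K=K(\epsilon)$ put $\zeta=\epsilon/(48K^2)$ and $s=\lceil2^{3/\zeta^2}\rceil$. For i.i.d. uniform $x_1,\dots,x_s\in V(G)$ let $H$ be the graph on $[s]$ with $ij\in E(H)$ if and only if $x_ix_j\in E(G)$. (If $x_i=x_j$, then $i,j$ are not adjacent.)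

**Lemma 5.** (i) If $R$ is a graph on $[k]$ with $D_R(G)\le\epsilon$, then $\Pr[D_R(H)\le\frac32\epsilon]\ge\frac23$. (ii) With probability at least $\frac23$, $D_R(H)>D_R(G)-\frac\epsilon2$ simultaneously for all $R$ on $[k]$, $1\le k\le K$.

*Proof.* Put $y=1/\zeta^2=2304K^4/\epsilon^2\ge10^8$, so $s\ge8^y$.

**Part (i): transferring one good map.** Let $\varphi$ be optimal for $G$. Then $i\mapsto\varphi(x_i)$ shows $D_R(H)\le s^{-2}\sum_{i\ne j}A(x_i,x_j)\mathbf 1[(\varphi(x_i),\varphi(x_j))\in N_R]$. The right side has mean at most $D_R(G)\le\epsilon$ and changes by at most $2/s$ when one $x_i$ changes. By McDiarmid it exceeds $\frac32\epsilon$ with probability at most $\exp(-2(\epsilon/2)^2/(s\cdot4/s^2))=e^{-\epsilon^2s/8}\le\frac13$, because $\epsilon^2s\ge\epsilon^2y\ge2304$.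

**Part (ii), setup.** The sample might admit better maps than $G$ does. To exclude this we compare both with a bounded optimization problem. Lemma 1 applied to $\{V\}$ with $\gamma=\zeta$ gives $\mathcal Q=\{V_1,\dots,V_t\}$ with $t\le4^y$. Put $C=A_{\mathcal Q}-A$, so $C$ has values in $[-1,1]$ and $C(X,Y)\le\zeta n^2$ for all $X,Y$. Let $\hat w_a$ be the fraction of $i\in[s]$ with $x_i\in V_a$. For a probability vector $u=(u_a)$ let
$$D'_R(u)=\min\Big\{\sum_{a,b}\sum_{(i,j)\in N_R}d_{ab}\,p_{ai}p_{bj}\ :\ p_{ai}\ge0,\ \sum_ip_{ai}=u_a\Big\}.$$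

**Step 1: $D_R(G)\le D'_R(w)$, by random rounding.** Let $p$ be optimal for $w$. Choose $\varphi(x)$ independently over $x$, with $\Pr[\varphi(x)=i]=p_{ai}/w_a$ for $x\in V_a$. For $x\ne y$ in $V_a,V_b$ respectively, $(\varphi(x),\varphi(y))\in N_R$ has probability $\sum_{(i,j)\in N_R}p_{ai}p_{bj}/(w_aw_b)$, which depends only on $a,b$. For $x=y$ we have $A(x,y)=0$. As $n^{-2}\sum_{V_a\times V_b}A=w_aw_bd_{ab}$, the expected loss is exactly $D'_R(w)$, and some $\varphi$ does at least as well.

**Step 2: $D'_R(w)\le D'_R(\hat w)+2\|w-\hat w\|_1$, by rescaling.** Let $\hat p$ be optimal for $\hat w$. Put $p_{ai}=\hat p_{ai}w_a/\hat w_a$ if $\hat w_a>0$, and otherwise $p_{a1}=w_a$, $p_{ai}=0$ for $i>1$. Then $p$ is admissible for $w$ and $\|p-\hat p\|_1=\|w-\hat w\|_1$. The objective changes by at most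
$$\sum|p_{ai}p_{bj}-\hat p_{ai}\hat p_{bj}|\le\sum p_{ai}|p_{bj}-\hat p_{bj}|+\sum|p_{ai}-\hat p_{ai}|\hat p_{bj}=2\|p-\hat p\|_1.$$

**Step 3: $D_R(H)\ge D'_R(\hat w)-K^2M$**, with $M$ from Lemma 4. Take any $\varphi:[s]\to[k]$. If $A$ is replaced by $A_{\mathcal Q}=A+C$ in its loss $s^{-2}\sum_{(\varphi(i),\varphi(j))\in N_R}A(x_i,x_j)$, we get the objective of $D'_R(\hat w)$ at the point $p_{ac}=\frac1s|\{i:x_i\in V_a,\varphi(i)=c\}|$, which is at least $D'_R(\hat w)$. The replacement increased the loss by
$$s^{-2}\sum_{(c,c')\in N_R}\ \sum_{\varphi(i)=c,\ \varphi(j)=c'}C(x_i,x_j)\le k^2M\le K^2M.$$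

**Step 4: the error terms are small.** Together, $D_R(H)\ge D_R(G)-K^2M-2\|w-\hat w\|_1$, where $M$ and $\hat w$ do not depend on $R$. Apply Lemma 4 with $\gamma=\zeta$, $\lambda=\zeta/4$, $q=\lceil64/\zeta^2\rceil\le65y$, and recall $\zeta=y^{-1/2}$.

- $2/\sqrt q\le\zeta/4$.
- $(4q+1)/s\le261y/s\le\zeta/4$, since $s\ge8^y\ge1044\,y^{3/2}$.
- $4^qe^{-\lambda^2s/8}=4^qe^{-s/(128y)}\le\zeta/4$, since $q\ln4+\ln(4/\zeta)\le100y$ and $s\ge8^y\ge12800y^2$.

So $\mathbb EM\le2\zeta=\epsilon/(24K^2)$, and by Markov $\Pr[K^2M>\epsilon/4]\le\frac16$. Next, $\hat w_a$ has mean $w_a$ and variance at most $w_a/s$, so by Cauchy–Schwarz $\mathbb E\|w-\hat w\|_1\le\sum_a\sqrt{w_a/s}\le\sqrt{t/s}$. Since $2^y\ge y\ge2304/\epsilon^2$, we have $s\ge8^y\ge2304\cdot4^y/\epsilon^2\ge2304\,t/\epsilon^2$, and therefore $\Pr[2\|w-\hat w\|_1\ge\epsilon/4]\le\frac8\epsilon\sqrt{t/s}\le\frac16$. With probability at least $\frac23$ neither bad event occurs, and then $D_R(H)>D_R(G)-\frac\epsilon2$ for all $R$. $\square$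

## Proof of Theorem A and of the Corollary

Fix $\mathcal P,\epsilon$, let $K=K(\epsilon)$, and let $\mathcal R$ be as in (2).

**Step 1: the threshold $N_0$.** This is the only place where $\mathcal P$ enters quantitatively. For each of the finitely many $R\notin\mathcal R$ on at most $K$ vertices choose $s_R$ with $R(s_R)\notin\mathcal P$, and let $s_{\mathcal P}=\max_Rs_R$ (or $1$ if there is no such $R$). Since $\mathcal P$ is closed under subgraphs, $R(s_{\mathcal P})\notin\mathcal P$ for every such $R$. Let $N_0\ge\lceil16/\epsilon\rceil$ exceed the bounds $N$ of Lemma 3 for all $2\le k\le K$ with $\rho=\rho(\epsilon)$ and blow-up size $s_{\mathcal P}$. Let $n\ge N_0$.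

**Step 2: members are close to $\mathcal R$.** If $G\in\mathcal P$, some $R\in\mathcal R$ has $D_R(G)\le\epsilon$. Take $R$ from Lemma 2. If $R\notin\mathcal R$, Lemma 3 gives $R(s_{\mathcal P})\subseteq G$, so $G\notin\mathcal P$, a contradiction.

**Step 3: far graphs are far from $\mathcal R$.** If $G$ is $\epsilon$-far from $\mathcal P$, then $D_R(G)\ge2\epsilon$ for all $R\in\mathcal R$. Indeed, deleting $\frac12D_R(G)n^2$ edges makes $G$ homomorphic to $R$, hence a subgraph of $R(n)\in\mathcal P$, hence a member of $\mathcal P$. So $\frac12D_R(G)n^2\ge\epsilon n^2$.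

**Step 4: the tester.** Draw $x_1,\dots,x_s$, query all pairs, form $H$, and accept if and only if some $R\in\mathcal R$ has $D_R(H)\le\frac32\epsilon$. If $G\in\mathcal P$, Step 2 and Lemma 5(i) give acceptance with probability at least $\frac23$. If $G$ is $\epsilon$-far, then by Step 3 and Lemma 5(ii), with probability at least $\frac23$ all $R\in\mathcal R$ satisfy $D_R(H)>2\epsilon-\frac\epsilon2=\frac32\epsilon$, and the tester rejects.

**Step 5: counting queries.** Since $s\le2^{3/\zeta^2+1}$, the number of queries is at most
$$\frac{s^2}2\le2^{6/\zeta^2+1}=2^{13824K^4/\epsilon^2+1}\le2^{K^7}\le2^{2^K}=\mathrm{twr}(\lfloor51/\epsilon\rfloor+2)\le\mathrm{twr}(\lfloor53/\epsilon\rfloor).$$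
Here we used $1/\epsilon\le K$ and $K\ge\mathrm{twr}(51)$, so that $13824K^6+1\le K^7\le2^K$, and $\lfloor51/\epsilon\rfloor+2=\lfloor51/\epsilon+2\rfloor\le\lfloor53/\epsilon\rfloor$ because $\epsilon<1$. $\blacksquare$

*Proof of the Corollary.* $Q(\epsilon)=\mathrm{twr}(\lfloor53/\epsilon\rfloor)+1$ is non-increasing. If some $\mathcal P$ and some $\epsilon\in E$ had the property that for infinitely many $n$ every two-sided $\epsilon$-tester makes at least $Q(\epsilon)$ queries, one of these $n$ would be at least $N_0(\mathcal P,\epsilon)$, contradicting Theorem A. $\blacksquare$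

*Example.* For $\mathcal P_L$ the class $\mathcal R$ consists of the bipartite graphs on at most $K$ vertices, and $L$ affects only $s_{\mathcal P}$ and $N_0$.

## A few queries see only a small induced subgraph

The lower bounds in Theorems B and C compare two random inputs. A distribution on graphs on $[n]$ is *relabeling-invariant* if permuting the vertices does not change it.

*Example.* A uniformly random relabeling of a fixed graph $\Gamma$ on $[n]$ is relabeling-invariant. Its restriction to $[r]$ has the law of the labeled graph $\Gamma[y_1,\dots,y_r]$ for a uniform injective $r$-tuple $y$, that is, the graph on $[r]$ in which $a,b$ are adjacent when $y_a,y_b$ are adjacent in $\Gamma$.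

**Lemma 6.** Let $\mathcal G_1,\mathcal G_2$ be random graphs on $[n]$ with relabeling-invariant distributions, $r=2q\le n$, and suppose the laws of $\mathcal G_1[[r]]$ and $\mathcal G_2[[r]]$ are within total variation distance $\theta$. Then the acceptance probabilities of any randomized algorithm making at most $q$ queries differ by at most $\theta$ on $\mathcal G_1,\mathcal G_2$.

*Proof.* A randomized algorithm is an average of deterministic (adaptive) ones, so let the algorithm be deterministic. Let $G=\mathcal G_i$ and let $\tau$ be a uniform permutation independent of $G$. By invariance we may run the algorithm on $G'(u,v)=G(\tau(u),\tau(v))$. Let $u_1,u_2,\dots$ be the touched vertices in order of first appearance; there are at most $r$. Condition on $G$. When a new vertex $u_a$ is touched, its name is determined by $G$ and by $\tau(u_1),\dots,\tau(u_{a-1})$, so $\tau(u_a)$ is uniform among the unused vertices. Appending further uniform unused vertices, we get a tuple $(y_1,\dots,y_r)$ extending $(\tau(u_1),\tau(u_2),\dots)$ which, given $G$, is a uniform injective $r$-tuple; so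 it is independent of $G$. Every answer is an entry of the labeled graph $G[y_1,\dots,y_r]$, and the algorithm's behavior can be replayed from that labeled graph. So the outcome is a fixed function of it. By invariance $G[y_1,\dots,y_r]$ has the law of $G[[r]]$. Two laws within distance $\theta$ give acceptance probabilities within $\theta$. $\square$

## Windows of hard sizes: proof of Theorem B

We want two graphs $\Gamma,\Gamma'$ on $n$ vertices that look alike locally, and a property that forbids everything near $\Gamma$ but contains $\Gamma'$. Both are typical samples of one random graph. A typical $\Gamma'_n$ must avoid what was forbidden because of $\Gamma_{n'}$ for all $n'\le n$ in the window. A union bound over the $n^{n'}$ placements of $\Gamma_{n'}$ works as long as $\ln n$ is small compared with $n'$, and this is what limits the window to exponential length. Different windows are separated by odd girth.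

For odd $\ell\ge3$ and $n\ge\ell$ fix a partition of $[n]$ into $V_1,\dots,V_\ell$ of sizes $\lfloor n/\ell\rfloor$ or $\lceil n/\ell\rceil$. Let $\mathcal G(\ell,n)$ be the random graph in which each pair between $V_i$ and $V_{i+1}$ (indices mod $\ell$) is an edge independently with probability $\frac12$. Put $\epsilon=1/(200\ell^2)$ and $r=2q$ with $q\ge1$.

**(a) Samples are robustly non-bipartite.** *With probability at least $1-2^ne^{-n^2/(64\ell^2)}$, every $2$-coloring of $[n]$ leaves at least $n^2/(16\ell^2)$ monochromatic edges.* Fix a $2$-coloring and pick $v_i\in V_i$ uniformly and independently. Since $\ell$ is odd, some $v_i,v_{i+1}$ have the same color. So if $m_i$ is the number of monochromatic pairs between $V_i$ and $V_{i+1}$, then $\sum_im_i/(|V_i||V_{i+1}|)\ge1$, and $M:=\sum_im_i\ge\lfloor n/\ell\rfloor^2\ge n^2/(4\ell^2)$. The number of monochromatic edges is $\mathrm{Bin}(M,\frac12)$. By Chernoff it exceeds $M/4\ge n^2/(16\ell^2)$ except with probability at most $e^{-M/16}\le e^{-n^2/(64\ell^2)}$. Take a union bound over $2^n$ colorings.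

**(b) Samples avoid a fixed dense graph, even approximately.** *Let $\Gamma$ be a fixed graph on $n'\le n$ vertices with $e(\Gamma)\ge n'^2/(16\ell^2)$. The probability that $\Gamma'\sim\mathcal G(\ell,n)$ contains a graph obtained from $\Gamma$ by deleting fewer than $\epsilon n'^2$ edges is at most $n^{n'}e^{-n'^2/(256\ell^2)}$.* For a fixed injection $\pi$ each edge of $\pi(\Gamma)$ is absent from $\Gamma'$ either surely or with probability $\frac12$, independently. So the number of absent edges stochastically dominates $\mathrm{Bin}(e(\Gamma),\frac12)$, and it exceeds $e(\Gamma)/4\ge n'^2/(64\ell^2)>\epsilon n'^2$ except with probability at most $e^{-e(\Gamma)/16}\le e^{-n'^2/(256\ell^2)}$. There are at most $n^{n'}$ injections.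

**(c) Samples look alike locally.** *For a graph $\Gamma$ on $[n]$ let $\mu_\Gamma$ be the law of the labeled graph $\Gamma[y_1,\dots,y_r]$, $y$ a uniform injective $r$-tuple, and let $\bar\mu=\mathbb E\mu_\Gamma$ for $\Gamma\sim\mathcal G(\ell,n)$. Then $\Pr[d_{TV}(\mu_\Gamma,\bar\mu)>\frac1{10}]\le5\cdot2^{r^2/2}r/\sqrt n$.* For a labeled graph $F$ on $[r]$, $\mu_\Gamma(F)$ is the average over $y$ of $\mathbf 1[\Gamma[y]=F]$. So its variance is the average over independent pairs $(y,y')$ of the covariances of these indicators. The covariance vanishes when $y,y'$ are disjoint, is at most $1$ always, and $y,y'$ meet with probability at most $r^2/n$. So the variance is at most $r^2/n$ and $\mathbb E|\mu_\Gamma(F)-\bar\mu(F)|\le r/\sqrt n$. Summing over at most $2^{r^2/2}$ graphs $F$ gives $\mathbb E\,d_{TV}\le\frac12\,2^{r^2/2}r/\sqrt n$. Apply Markov's inequality.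

**Choice of graphs for given $\ell,q$.** Let $a\ge\max(\ell,r)$ be large and $b=\lfloor e^{\epsilon a/3}\rfloor$, so $b>a$. For each $n\in[a,b]$ choose $\Gamma_n$ in the support of $\mathcal G(\ell,n)$ satisfying the conclusion of (a) and $d_{TV}(\mu_{\Gamma_n},\bar\mu)\le\frac1{10}$. This is possible for $a$ large, since both failure probabilities tend to $0$. By (a), $e(\Gamma_n)\ge n^2/(16\ell^2)$. Next, for $n\in[a,b]$ choose $\Gamma'_n$ in the support of $\mathcal G(\ell,n)$ with $d_{TV}(\mu_{\Gamma'_n},\bar\mu)\le\frac1{10}$ that contains no graph obtained from $\Gamma_{n'}$ by deleting fewer than $\epsilon n'^2$ edges, for any $n'\in[a,n]$. This is possible because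
$$\ln n\le\frac{\epsilon a}3=\frac a{600\ell^2}\le\frac{n'}{512\ell^2},$$
so by (b) the failure probability for $n'$ is at most $e^{n'\ln n-n'^2/(256\ell^2)}\le e^{-n'^2/(512\ell^2)}$, and $\sum_{n'\ge a}e^{-n'^2/(512\ell^2)}$ is small for $a$ large.

**Construction.** Let $\ell_1=3$. Given $\ell_j$, put $\epsilon_j=1/(200\ell_j^2)$ and $q_j=\max(Q(\epsilon_j),1)$. Choose $a_j,b_j,\Gamma_{j,n},\Gamma'_{j,n}$ ($n\in[a_j,b_j]$) as above with $\ell=\ell_j$, $q=q_j$, and let $\ell_{j+1}$ be an odd number larger than $b_j$. Then $a_{j+1}\ge\ell_{j+1}>b_j$, so the intervals are disjoint, and $\epsilon_j\to0$. Let $\mathcal F_{j,n}$ be the set of graphs obtained from $\Gamma_{j,n}$ by deleting fewer than $\epsilon_jn^2$ edges (all $n$ vertices are kept), and let $\mathcal P$ be freeness from $\bigcup_j\bigcup_{n\in[a_j,b_j]}\mathcal F_{j,n}$.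

**$\Gamma_{j,n}$ is $\epsilon_j$-far from $\mathcal P$.** After fewer than $\epsilon_jn^2$ edge changes it still contains a member of $\mathcal F_{j,n}$.

**$\Gamma'_{j,n}\in\mathcal P$.** Let $F\in\mathcal F_{i,n'}$; we show $F\not\subseteq\Gamma'_{j,n}$.

- If $i>j$, then $F$ has $n'\ge a_i\ge\ell_i>b_j\ge n$ vertices.
- If $i=j$ and $n'>n$, then $F$ has too many vertices.
- If $i=j$ and $n'\le n$, this is the choice of $\Gamma'_{j,n}$.
- If $i<j$, then $F$ is non-bipartite: every $2$-coloring of $\Gamma_{i,n'}$ leaves at least $n'^2/(16\ell_i^2)$ monochromatic edges, and fewer than $n'^2/(200\ell_i^2)$ edges were deleted. So $F$ has an odd cycle of length at most $n'\le b_i<\ell_{i+1}\le\ell_j$. But $\Gamma'_{j,n}\to C_{\ell_j}$, and such a homomorphism maps an odd cycle to a closed walk of the same odd length in $C_{\ell_j}$, which has length at least $\ell_j$. So $\Gamma'_{j,n}$ has no odd cycle shorter than $\ell_j$.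

**Conclusion.** If $Q(\epsilon_j)=0$ there is nothing to prove. Otherwise suppose a two-sided $\epsilon_j$-tester on $n$-vertex graphs, $n\in[a_j,b_j]$, makes fewer than $q_j=Q(\epsilon_j)$ queries. It accepts a random relabeling of $\Gamma'_{j,n}$ with probability at least $\frac23$ and one of $\Gamma_{j,n}$ with probability at most $\frac13$. The restrictions of these two random graphs to $[2q_j]$ have laws $\mu_{\Gamma'_{j,n}}$ and $\mu_{\Gamma_{j,n}}$, both within $\frac1{10}$ of the same $\bar\mu$, and $2q_j\le a_j\le n$. By Lemma 6 the acceptance probabilities differ by at most $\frac1{10}+\frac1{10}<\frac13$, a contradiction. $\blacksquare$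

## Vertex-critical graphs and lower bounds for all large $n$

**Definition.** A graph $B$ is *vertex-critical* if $\chi(B-v)<\chi(B)$ for all $v$.

*Example.* Complete graphs and odd cycles are vertex-critical. The cycle $C_4$ is not: removing a vertex leaves a path, still of chromatic number $2$.

The next lemma compares a random blow-up-like graph $\mathcal G_2$ over $B$, which is far from being free of homomorphic images of $B$, with a graph $\mathcal G_1$ modeled on a finite random graph $H$ that admits no homomorphism from $B$. They differ only when two queried vertices receive the same vertex of $H$, and this takes about $\sqrt{|V(H)|}$ queries.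

**Lemma 7.** Let $\mathcal B$ be a finite or infinite set of vertex-critical graphs with chromatic number at least $3$ such that $B'\not\to B$ for all distinct $B,B'\in\mathcal B$. Let $\mathcal P=\{G:\ B\not\to G\ \forall B\in\mathcal B\}$, which is a monotone property. Let $B\in\mathcal B$ have $k\ge40$ vertices, and let $\epsilon=1/(3k^2)$. Then for all sufficiently large $n$, every two-sided $\epsilon$-tester for $\mathcal P$ on $n$-vertex graphs makes at least $2^{(\chi(B)-1)/4}$ queries.

*Proof.* $\mathcal P$ is monotone, since $B\to G'\subseteq G$ gives $B\to G$.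

**Step 1: parameters.** Let $e=e(B)$. Every vertex $v$ has degree at least $\chi(B)-1$: otherwise a coloring of $B-v$ with $\chi(B)-1$ colors would extend to $v$. So $e/k\ge(\chi(B)-1)/2\ge1$. Let $m=\lfloor2^{e/k-1}\rfloor$; as $2^{e/k-1}\ge1$, we have $m\ge2^{e/k-2}$. Let $H$ be the random graph on $V(B)\times[m]$ where $(v,i),(v',i')$ with $vv'\in E(B)$ are adjacent independently with probability $\frac12$, and there are no other edges.

**Step 2: with probability at least $1-2^{-k}$, every graph homomorphic to $H$ is in $\mathcal P$.** Call a homomorphism $B\to H$ of the form $v\mapsto(v,i_v)$ a transversal copy. The expected number of transversal copies is $m^k2^{-e}\le2^{e-k}2^{-e}=2^{-k}$, so with probability at least $1-2^{-k}$ there are none. Suppose there are none. Let $\psi:B\to H$ be a homomorphism and $\pi:H\to B$ the projection. Then $\pi\psi$ is an endomorphism of $B$. It is surjective on vertices, since otherwise $B\to B-v$ for some $v$ and $\chi(B)\le\chi(B-v)$. So it is a bijection on vertices that maps the finite edge set injectively into itself, that is, an automorphism.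 Then $\sigma=\psi(\pi\psi)^{-1}:B\to H$ satisfies $\pi\sigma=\mathrm{id}$, so it is a transversal copy, a contradiction. Hence $B\not\to H$. For $B'\in\mathcal B\setminus\{B\}$, $B'\to H$ would give $B'\to H\to B$, which is excluded. Since homomorphisms compose, no member of $\mathcal B$ maps to a graph homomorphic to $H$.

**Step 3: two random graphs with close local laws.** $\mathcal G_1$: choose $H$, give each $x\in[n]$ an independent uniform type in $V(B)\times[m]$, and let $x\sim y$ if and only if their types are adjacent in $H$. $\mathcal G_2$: give each $x$ an independent uniform type in $V(B)$, and join pairs with adjacent types independently with probability $\frac12$. Both are relabeling-invariant. Let $r=2q\le n$ and couple the $V(B)$-types of the vertices in $[r]$. If the $r$ types in $V(B)\times[m]$ are distinct, then distinct pairs of vertices with adjacent $V(B)$-types correspond to distinct coins of $H$, so the edges can be coupled too. The laws on $[r]$ are therefore within $\binom{2q}2/(km)\le2q^2/(km)$. Also $\mathcal G_1\to H$, so $\Pr[\mathcal G_1\in\mathcal P]\ge1-2^{-k}$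 by Step 2.

**Step 4: $\mathcal G_2$ is $\epsilon$-far from $\mathcal P$ with probability $1-o(1)$** ($B$ fixed, $n\to\infty$). With probability $1-o(1)$ all type classes have size $(1+o(1))n/k$; fix such types. A transversal copy of $B$ is now a choice of a vertex $x_v$ of type $v$ for each $v$ with $x_vx_{v'}$ an edge whenever $vv'\in E(B)$. If fewer than $\epsilon n^2$ changes lead to a graph in $\mathcal P$, the set $J$ of deleted edges meets all transversal copies. We bound $|J|$ below by the ratio of the number of copies to the largest number of copies through an edge.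

*All copies.* Their number has mean $(1+o(1))(n/k)^k2^{-e}$ and depends on at most $n^2$ independent coins, each of effect at most $n^{k-2}$. By McDiarmid it deviates by $\delta n^k$ with probability at most $2e^{-2\delta^2n^2}$.

*Copies through one pair.* For a pair $x,y$ of adjacent types, the number of transversal copies through $xy$, if $xy$ is declared an edge, has mean $(1+o(1))(n/k)^{k-2}2^{-(e-1)}$. It depends on at most $2n$ coins at $x$ or $y$, of effect at most $n^{k-3}$, and on at most $n^2$ other coins, of effect at most $n^{k-4}$. The squared effects sum to at most $2n\cdot n^{2k-6}+n^2\cdot n^{2k-8}\le3n^{2k-5}$. So a deviation of $\delta n^{k-2}$ has probability at most $2e^{-2\delta^2n/3}$.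

Take $\delta=n^{-1/4}$. Then $2e^{-2n^{3/2}}\to0$, and over at most $n^2$ pairs $2n^2e^{-2n^{1/2}/3}\to0$. As $k$ and $e$ are fixed and $\delta\to0$, with probability $1-o(1)$ all these numbers are $(1+o(1))$ times their means, uniformly, and
$$|J|\ge(1-o(1))\frac{(n/k)^k2^{-e}}{(n/k)^{k-2}2^{-e+1}}=(1-o(1))\frac{n^2}{2k^2}>\frac{n^2}{3k^2}=\epsilon n^2$$
for large $n$, a contradiction.

**Step 5: conclusion.** Suppose a tester makes $q<2^{(\chi(B)-1)/4}$ queries. Let $n\ge2\cdot2^{(\chi(B)-1)/4}$, so that $2q\le n$, and let $n$ be large in terms of $B$ only. The acceptance probability is at least $\frac23(1-2^{-k})$ on $\mathcal G_1$ and at most $\frac13+o(1)$ on $\mathcal G_2$, so these differ by more than $\frac15$. By Lemma 6 and Step 3, $2q^2/(km)>\frac15$, so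
$$q\ge\sqrt{\frac{km}{10}}\ge\sqrt{\frac{k\,2^{e/k}}{40}}\ge2^{e/(2k)}\ge2^{(\chi(B)-1)/4},$$
where we used $m\ge2^{e/k-2}$, $k\ge40$ and $e/k\ge(\chi(B)-1)/2$. This is a contradiction. $\square$

**The claim on $K_k$-freeness.** Take $\mathcal B=\{K_k\}$ with $k\ge40$. The property in Lemma 7 is $K_k$-freeness, and $\chi(K_k)=k$ gives the bound $2^{(k-1)/4}$ at $\epsilon=1/(3k^2)$. For any small $\epsilon$, put $k=\lfloor(3\epsilon)^{-1/2}\rfloor$; then $\epsilon\le1/(3k^2)$, and every $\epsilon$-tester is also a $1/(3k^2)$-tester. So any bound valid for all monotone properties, as in Theorem A, is at least $2^{(k-1)/4}=2^{\Omega(\epsilon^{-1/2})}$.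

To obtain one property that is hard at infinitely many $\epsilon$, we need infinitely many critical graphs with no homomorphisms between them and with $\chi(B)$ at least a power of $|V(B)|$. Odd girth will block homomorphisms in one direction, chromatic number in the other. (The odd girth is the length of a shortest odd cycle.)

**Lemma 8.** Let $g\ge3$ and $\theta=1/(2g)$. For all large $N$ there is a vertex-critical graph $B$ with $k\le N$ vertices, girth greater than $g$, and $\chi(B)\ge N^{\theta/2}\ge k^{\theta/2}$.

*Proof* (Erdős's argument). We take a sparse random graph and destroy its short cycles. In $G(N,p)$ with $p=N^{\theta-1}$, the expected number of cycles of length $i$ is at most $N^ip^i=N^{\theta i}$, so the expected number of cycles of length at most $g$ is at most $gN^{g\theta}=gN^{1/2}$. With probability at least $\frac12$ there are at most $2gN^{1/2}\le N/2$ of them ($N$ large). With $x=\lceil3\ln N/p\rceil$, the independence number satisfies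
$$\Pr[\alpha\ge x]\le\binom Nx(1-p)^{x(x-1)/2}\le\big(Ne^{-p(x-1)/2}\big)^x\to0,$$
because $p(x-1)/2\ge(3\ln N-p)/2$. So both good events occur together for some graph. Deleting a vertex from each short cycle leaves at least $N/2$ vertices, girth greater than $g$ and independence number less than $x\le4N^{1-\theta}\ln N$. Hence its chromatic number is at least $(N/2)/x\ge N^\theta/(8\ln N)\ge N^{\theta/2}$ for large $N$. Delete vertices as long as the chromatic number does not drop; the result is vertex-critical with the same chromatic number, and its girth is still greater than $g$. $\square$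

Note that $k\ge\chi(B)\to\infty$ as $N\to\infty$.

**Construction for Theorem C.** Let $\alpha(\epsilon)\to0$ and let $Q$ be as in the theorem. Build $B_1,B_2,\dots$ as follows. Put $g_1=3$, and for $j\ge2$ let $g_j$ be the odd girth of $B_{j-1}$, which is finite since $\chi(B_{j-1})>2$. Put $\theta_j=1/(2g_j)$, and let $B_j$ be given by Lemma 8 with $g=g_j$ and $N$ so large that, with $k_j:=|V(B_j)|$ and $\epsilon_j:=1/(3k_j^2)$, the following hold (for $j=1$, omit the terms with index $0$):

- $\chi(B_j)>\max(2,\chi(B_{j-1}))$ and $k_j\ge40$;
- $\epsilon_j<\min(1/j,\epsilon_{j-1})$ and $Q(\epsilon_j)\le2^{\epsilon_j^{-\alpha(\epsilon_j)}}$;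
- $\alpha(\epsilon_j)\le\theta_j/8$ and $(3k_j^2)^{\theta_j/8}\le(k_j^{\theta_j/2}-1)/4$.

All of these hold for large $N$, because $\theta_j$ is fixed before $N$ is chosen, $\chi(B_j)\ge N^{\theta_j/2}$, $k_j\to\infty$ as $N\to\infty$, and $(3k^2)^{\theta/8}$ is of order $k^{\theta/4}$.

**The $B_j$ admit no homomorphisms between them.** Since $B_j$ has girth greater than $g_j$, odd girths are strictly increasing in $j$, and so are chromatic numbers. Let $i<j$ and suppose $B_i\to B_j$. A shortest odd cycle of $B_i$ maps to a closed odd walk in $B_j$, which contains an odd cycle that is no longer, so the odd girth of $B_j$ is at most that of $B_i$, which is false. Let $i>j$ and suppose $B_i\to B_j$. Then $\chi(B_i)\le\chi(B_j)$, which is false.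

**Conclusion.** Lemma 7 applies to $\mathcal B=\{B_j\}$ and each $B_j$. For the resulting single property $\mathcal P$, for each $j$ and all $n$ large in terms of $B_j$, every two-sided $\epsilon_j$-tester makes at least
$$2^{(\chi(B_j)-1)/4}\ge2^{(k_j^{\theta_j/2}-1)/4}\ge2^{(3k_j^2)^{\theta_j/8}}=2^{\epsilon_j^{-\theta_j/8}}\ge2^{\epsilon_j^{-\alpha(\epsilon_j)}}\ge Q(\epsilon_j)$$
queries. With $E=\{\epsilon_j\}$, an infinite set accumulating at $0$, this is the statement of the Problem for $Q$. $\blacksquare$
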